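
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Vanishing cycles at infinity do not detect\\ topological triviality}


\begin{abstract}
Let $\overline f\colon X\to\mathbb{C}$ be the family of projective closures of the fibers of a polynomial
$f\colon\mathbb{C}^n\to\mathbb{C}$. If $\overline f$ is topologically trivial near a point $p\in X$, then it has
no vanishing cycles near $p$. We show that the converse holds for all polynomials in $n$ variables if and only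
if $n\le 2$. For $n\ge 3$ it fails for $f=(xy-1)^3+yw$ at the point at infinity of the $x$-axis: near this point
every fiber can be contracted onto its part at infinity, but the number of local branches along the part at
infinity changes from fiber to fiber in a way that no homeomorphism allows. We also prove that the
condition $|x|\,|\nabla f(x)|\to\infty$ near $p$ implies topological triviality, and that it cannot be
replaced by a bound $|x|\,|\nabla f(x)|\ge\delta$, however large $\delta$ is.
\end{abstract}

\section{The question and the results}

\subsection*{The family of projective closures}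
Let $f\colon\mathbb{C}^n\to\mathbb{C}$ be a polynomial of degree $d\ge1$, let $\tilde f(x,x_0)$ be its homogenization
and $f_d$ its part of degree $d$. Put
\[
X=\{([x:x_0],t)\in\mathbf P^n\times\mathbb{C}:\ \tilde f(x,x_0)-t\,x_0^d=0\},\qquad \overline f(p,t)=t .
\]
The polynomial $\tilde f-tx_0^d$ has degree one in $t$, and $\tilde f$ and $x_0^d$ have no common factor, so it is
irreducible and $X$ is the closure of the graph of $f$. We write $X_t=\overline f^{-1}(t)$ and $X_\infty=X\cap\{x_0=0\}$. The points of
$X\setminus X_\infty$ are called affine: there $X$ is the graph of $f$, a copy of $\mathbb{C}^n$ on which $\overline f=f$.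
The part at infinity is $X_\infty=\{f_d=0\}\times\mathbb{C}$, a product over the $t$-line. So if the family
$\overline f$ changes its topology near a point of $X_\infty$, this is due to the way in which the affine
fibers approach infinity.

We say that $\overline f$ is \emph{topologically trivial near} $p\in X$ if there are a neighborhood $U$ of $p$ in
$X$, a disc $D$ centered at $t_0=\overline f(p)$ with $\overline f(U)\subset D$, and a homeomorphism
$h\colon U\to(U\cap X_{t_0})\times D$ with $\overline f=\mathrm{pr}_2\circ h$.

\subsection*{Vanishing cycles}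
A cohomological test for triviality is given by the vanishing cycles. Let $s\in\mathbb{C}$ and $q\in X_s$. For an open
neighborhood $O$ of $q$ in $X$ put
\begin{equation}\label{tilde}
\widetilde O=\{(a,u)\in O\times\mathbb{C}:\ \overline f(a)=s+e^{u}\}.
\end{equation}
This is the part of $O$ lying over a punctured neighborhood of $s$, pulled back to the universal covering of
the punctured plane. The complex of nearby cycles of $\overline f-s$ with constant coefficients has at $q$ the
stalk cohomology $\varinjlim_{O}H^k(\widetilde O)$, and the complex of vanishing cycles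
$\Phi_{\overline f-s}(\mathbb{C}_X)$, a complex on $X_s$, is the cone of the natural map from the constant sheaf to
the nearby cycles. Hence
\begin{equation}\label{stalk}
\Phi_{\overline f-s}(\mathbb{C}_X)_q=0
\iff
H^k(\mathrm{point})\to\varinjlim_{O\ni q}H^k(\widetilde O)\ \text{ is an isomorphism for all }k,
\end{equation}
and the limit may be computed on any neighborhood basis of $q$. Here the coefficients are $\mathbb{C}$; the
same holds with any other constant coefficients. At an affine point the limit is the
cohomology of the Milnor fiber of $f-f(q)$ at $q$.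

Let $\operatorname{supp}\Phi(\overline f)=\bigcup_{s}\operatorname{supp}\Phi_{\overline f-s}(\mathbb{C}_X)\subset X$.
We say that $\overline f$ has \emph{no vanishing cycles near} $p$ if some neighborhood of $p$ in $X$ is disjoint
from $\operatorname{supp}\Phi(\overline f)$. Equivalently, the stalks
$\Phi_{\overline f-\overline f(q)}(\mathbb{C}_X)_q$ vanish at all points $q$ of some neighborhood of $p$.

If $\overline f$ is topologically trivial near $p$, it has no vanishing cycles near $p$. Indeed, a point $q$ of
the interior of $U$ has a neighborhood basis of sets $O=h^{-1}(A'\times D')$, where $D'$ is a small disc centered at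
$s=\overline f(q)$ and $A'$ runs over the small open neighborhoods of a point in $U\cap X_{t_0}$. Then
$\widetilde O$ is homeomorphic to the product of $A'$ with a half-plane, and $\varinjlim H^k(A')=H^k(\mathrm{point})$.
Whether, conversely, the absence of vanishing cycles implies triviality is left open in \cite{note}.

\subsection*{What to expect}
At affine points the converse is true. If $df(q)=0$, then by a theorem of A'Campo \cite{acampo} the Lefschetz
number of the Milnor monodromy of $f-f(q)$ at $q$ is $0$. The Lefschetz number of a map of a space
with the cohomology of a point is $1$, so the Milnor fiber does not have that cohomology and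
$\Phi_{\overline f-f(q)}(\mathbb{C}_X)_q\ne0$. Therefore:
\begin{equation}\label{affine}
\begin{minipage}{0.84\textwidth}
if $\overline f$ has no vanishing cycles near $p$, then $df\neq0$ at all affine points near $p$ (including
$p$ itself if $p$ is affine).
\end{minipage}
\end{equation}
If moreover $p$ is affine, then $f$ can be taken as one of $n$ local coordinates at $p$, and
$\overline f$ is trivial near $p$.

One might hope that the same happens at infinity. But there $X$ may be singular, even along sets of positive dimension, and
vanishing cycles record only the cohomology of small fibers. It turns out that the answer depends on $n$.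

\begin{theorem}\label{thmA}
Let $n\ge3$, let $\mathbb{C}^n$ have coordinates $(x,y,w,v)$ with $v\in\mathbb{C}^{n-3}$, and let
\[
f=(xy-1)^3+yw ,
\]
a polynomial of degree $6$. Let $p\in X$ be the point $[x:y:w:v:x_0]=[1:0:0:0:0]$, $t=0$. Then $\overline f$ has no
vanishing cycles near $p$ (with any constant coefficients), but $\overline f$ is not topologically trivial
near $p$.
\end{theorem}

\begin{theorem}\label{thmB}
Let $n\le2$. For every $f$ and every $p\in X$: if $\overline f$ has no vanishing cycles near $p$, then
$\overline f$ is topologically trivial near $p$.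
\end{theorem}

\begin{corollary}
The statement ``for every polynomial $f\colon\mathbb{C}^n\to\mathbb{C}$ and every $p\in X$, if $\overline f$ has no
vanishing cycles near $p$, then $\overline f$ is topologically trivial near $p$'' is true if and only if $n\le 2$.
\end{corollary}

A stronger assumption, on the growth of the gradient, does give triviality in all dimensions. Here $\nabla f=(\partial_{x_1}f,\dots,\partial_{x_n}f)$.

\begin{theorem}\label{thmC}
Let $n\ge2$ and $p\in X_\infty$. Suppose that $p$ has a neighborhood $\Omega$ in $X$ such that
$|x^k|\,|\nabla f(x^k)|\to\infty$ for every sequence with $|x^k|\to\infty$ and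
$(x^k,f(x^k))\to p'\in\Omega\cap X_\infty$. Then $\overline f$ is topologically trivial near $p$.

The hypothesis cannot be weakened to Malgrange's condition that $|x|\,|\nabla f(x)|\ge\delta>0$ at the affine points near
$p$: the polynomial $f$ of Theorem~\ref{thmA} satisfies it with $\delta=\frac12$, and for each
$\delta$ a suitable multiple $\lambda f$ satisfies it with that $\delta$, but $\overline f$ and
$\overline{\lambda f}$ are not topologically trivial near the corresponding points.
\end{theorem}

\section{The idea: bouquets of discs}\label{idea}

\subsection*{One slice}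
Take $n=3$ and $f=(xy-1)^3+yw$. With
\[
z=\frac1x,\qquad W=\frac wx,\qquad \sigma=xy-1
\]
we have $yw=xy\cdot W$, so
\begin{equation}\label{fsigma}
f=\sigma^3+(1+\sigma)W .
\end{equation}
The point $p$ is approached when $z\to0$, $W\to0$, $t\to0$ and $Y=y/x=(1+\sigma)z^2\to0$. Fix small $W$ and $t$, and let $\sigma_1,\dots,\sigma_k$ be the distinct solutions of
$\sigma^3+(1+\sigma)W=t$. In the plane with coordinates $(Y,z)$ the corresponding slice of $X_t$ is
the union of the $k$ parabolas
\[
Y=(1+\sigma_i)z^2,\qquad i=1,\dots,k,
\]
any two of which meet only at the origin, which is the point at infinity of the slice. Topologically the slice, cut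
off at $|z|<\eta$, is a bouquet $B$ of $k$ discs. Two invariants of $B$ behave very differently.
\begin{itemize}
\item $B$ is contractible: $(Y,z)\mapsto(\lambda^2Y,\lambda z)$, $0\le\lambda\le1$, contracts it to the origin $o$.
Its cohomology does not depend on $k$.
\item The cohomology with compact supports sees $k$. From the exact sequence
$H^1_c(o)\to H^2_c(B\setminus o)\to H^2_c(B)\to H^2_c(o)$, whose outer terms vanish, and since $B\setminus o$ is a disjoint
union of $k$ punctured discs, $\dim H^2_c(B)=k$.
\end{itemize}
Vanishing cycles are computed by ordinary cohomology. So a family of bouquets may have no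
vanishing cycles even if the number of discs jumps; but this number is a local topological invariant.

\subsection*{The family of slices}
Near $p$ the fiber $X_t$ is the union of these bouquets, with $W$ as parameter. It is topologically
nontrivial in $t$ if the pattern of the numbers $k=k(W,t)$, as a function of $W$, changes with $t$. Since $k<3$
exactly at the branch values of the covering $\sigma\mapsto W=(t-\sigma^3)/(1+\sigma)$, we want the
ramification of this covering to change with $t$. A simple ramification point would not do, because a simple
zero of the derivative persists under small perturbations. A triple point may split into two simple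
ones, and this is why a cube appears in $f$. The factor $1+\sigma$ in \eqref{fsigma} is needed twice: it makes $(1+\sigma)W=yw$
a polynomial, and it makes the triple point split. Without it, the equation $\sigma^3+W=t$ has a triple root
at $W=t$ for every $t$, and changing $t$ only translates the picture. With it, a root $\sigma_0$ of
\begin{equation}\label{P}
P_{W,t}(\sigma)=\sigma^3+W\sigma+(W-t)
\end{equation}
is multiple if and only if also $3\sigma_0^2+W=0$, that is,
\begin{equation}\label{multiple}
W=-3\sigma_0^2,\qquad t=\sigma_0^3+W\sigma_0+W=-\sigma_0^2(3+2\sigma_0).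
\end{equation}
The roots sum to zero, so the third root is then $-2\sigma_0$. For $t=0$ and $\sigma_0$ small, \eqref{multiple} gives only
$\sigma_0=0$ and $W=0$, where all three roots coincide. For small $\sigma_0\ne0$ it gives a value of $t\ne0$ and a value of
$W$ with exactly two distinct roots. Each small $t\ne0$ arises from two small values of $\sigma_0$, and these give different
values of $W$: otherwise they would be $\pm\sigma_0$, which give different values of $t$. See Figure~\ref{fig}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-4,0)--(4,0) node[right] {$W$};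
\node at (-4.9,0.3) {$t=0$};
\foreach \pos in {-3,-1.5,1.5,3}
  \foreach \curv in {1,2.2,4.2}
    \draw[shift={(\pos,0)}] plot[domain=-0.45:0.45,samples=25] (\x,{\curv*\x*\x});
\draw plot[domain=-0.45:0.45,samples=25] (\x,{2.2*\x*\x});
\foreach \pos in {-3,-1.5,1.5,3} \node[below] at (\pos,-0.05) {$3$};
\node[below] at (0,-0.05) {$1$};
\begin{scope}[yshift=-2.2cm]
\draw (-4,0)--(4,0) node[right] {$W$};
\node at (-4.9,0.3) {$t\neq0$};
\foreach \pos in {-3,0,3}
  \foreach \curv in {1,2.2,4.2}
    \draw[shift={(\pos,0)}] plot[domain=-0.45:0.45,samples=25] (\x,{\curv*\x*\x});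
\foreach \pos in {-1.5,1.5}
  \foreach \curv in {1.5,3.4}
    \draw[shift={(\pos,0)}] plot[domain=-0.45:0.45,samples=25] (\x,{\curv*\x*\x});
\foreach \pos in {-3,0,3} \node[below] at (\pos,-0.05) {$3$};
\foreach \pos in {-1.5,1.5} \node[below] at (\pos,-0.05) {$2$};
\end{scope}
\end{tikzpicture}
\caption{The fiber $X_t$ near $p$ for $n=3$ (schematic). The horizontal line is the part at infinity, with
complex coordinate $W$. Over each $W$ stands a bouquet of $k$ complex discs, drawn as $k$ parabolas tangent at
their common point; the number below is $k$. For $t=0$ the values of $k$ are $3$ and, at one point, $1$. For small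
$t\ne0$ they are $3$ and, at two points, $2$.}
\label{fig}
\end{figure}

\section{The counterexample in three or more variables}\label{secA}

This section proves Theorem~\ref{thmA}; $f$, $p$ and $n\ge3$ are as there.

\subsection*{Coordinates near $p$}
Here $\tilde f=(xy-x_0^2)^3+ywx_0^4$. In the chart $x=1$, with coordinates $(Y,W,V,z)$ for $(y,w,v,x_0)$, the
space $X$ is
\begin{equation}\label{local}
(Y-z^2)^3+YWz^4-tz^6=0,\qquad p=(0,0,0,0,0).
\end{equation}
Fix $0<\varepsilon<\frac1{20}$ and put
\[
U_\varepsilon=\{(Y,W,V,z,t)\in X:\ |W|,|V|,|z|,|t|<\varepsilon\}.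
\]
For $z=0$ equation \eqref{local} says $Y=0$, and $W,V,t$ are free. For $z\ne0$ write $Y=(1+\sigma)z^2$; dividing by
$z^6$ turns \eqref{local} into $P_{W,t}(\sigma)=0$, with $P_{W,t}$ as in \eqref{P}.

If $|W|,|t|<\varepsilon$, then \emph{all} roots of $P_{W,t}$ satisfy $|\sigma|<\frac12$. For if $|\sigma|\ge\frac12$, then
\[
|\sigma^3+W\sigma|\ge|\sigma|\big(|\sigma|^2-\varepsilon\big)\ge\tfrac12\big(\tfrac14-\varepsilon\big)>\tfrac1{10}>2\varepsilon>|W-t| .
\]
Three consequences will be used.
\begin{itemize}
\item[(i)] $|Y|\le\frac32|z|^2$ on $U_\varepsilon$. So although no bound on $Y$ is imposed, the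
sets $U_{\varepsilon'}$ with $0<\varepsilon'\le\varepsilon$ form a neighborhood basis of $p$; and around a point
$(0,W_0,V_0,0,s)\in U_\varepsilon$ the boxes
\begin{equation}\label{box}
O_\eta=\{(Y,W,V,z,t)\in X:\ |W-W_0|,\,|V-V_0|,\,|z|,\,|t-s|<\eta\}
\end{equation}
with small $\eta$ form a neighborhood basis.
\item[(ii)] At the affine points of $U_\varepsilon$ we have $xy=Y/z^2=1+\sigma\neq0$, so
$\partial_wf=y\ne0$. Hence $df\ne0$ there.
\item[(iii)] For $|\sigma|<\frac12$ the equation $P_{W,t}(\sigma)=0$ is equivalent to
\[
W=\omega(\sigma,t):=\frac{t-\sigma^3}{1+\sigma}.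
\]
Hence, for fixed $t$ with $|t|<\varepsilon$, the map $\omega(\cdot,t)$ from
$\{|\sigma|<\frac12,\ |\omega(\sigma,t)|<\varepsilon\}$ to $\{|W|<\varepsilon\}$ has as fiber over $W$ the set of
all roots of $P_{W,t}$. It is proper, because the roots of $P_{W,t}$ for $W$ in a compact set form a compact set.
\end{itemize}

\subsection*{No vanishing cycles}
We show that the stalks of $\Phi(\overline f)$ vanish at all points $q\in U_\varepsilon$. Let $s=\overline f(q)$.

If $q$ is affine, then by (ii) $\overline f$ is a submersion near $q$, hence trivial, and the stalk is zero.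

Let $q=(0,W_0,V_0,0,s)$, and use the boxes \eqref{box}. Equation \eqref{local} is quasi-homogeneous: if $Y$ has
weight $2$, $z$ weight $1$, and $W,V,t$ weight $0$, each term has weight $6$. Therefore
\[
H_\lambda(Y,W,V,z,t)=(\lambda^2Y,\,W,\,V,\,\lambda z,\,t),\qquad 0\le\lambda\le1,
\]
maps $O_\eta$ to itself and preserves $t$, and so it acts on
$\widetilde O_\eta=\{(a,u)\in O_\eta\times\mathbb{C}:\overline f(a)=s+e^u\}$. This homotopy deforms the identity $H_1$ to the
retraction $H_0$ of $\widetilde O_\eta$ onto
\[
\{(0,W,V,0,s+e^u;\,u):\ |W-W_0|<\eta,\ |V-V_0|<\eta,\ \operatorname{Re}u<\log\eta\},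
\]
which is homeomorphic to a convex set. So $\widetilde O_\eta$ is contractible for every small $\eta$,
and by \eqref{stalk} the stalk at $q$ is zero. Nothing depends on the coefficients. This proves the first half of
Theorem~\ref{thmA}.

\subsection*{Counting branches}
To compare fibers of $\overline f$ up to homeomorphism we need a topological invariant that gives the number of
discs in Section~\ref{idea}. Put $m=2(n-1)$, the real dimension of the fibers. Compactly supported cohomology is
covariant for open inclusions (extension by zero), so for a locally compact Hausdorff space $S$ and $q\in S$ we can set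
\[
b_S(q)=\dim\varprojlim_{O\ni q}H^m_c(O;\mathbb{C}),
\]
where $O$ runs over the open neighborhoods of $q$. This number depends only on a neighborhood of $q$ in $S$, is
invariant under homeomorphisms, and can be computed on any basis of open neighborhoods. If $q$ has a neighborhood homeomorphic to
$\mathbb{R}^m$, then $b_S(q)=1$.

\begin{lemma}\label{count}
Let $|t|<\varepsilon$ and let $S$ be an open subset of $X_t\cap U_\varepsilon$. If $q\in S$ has $z\ne0$, then
$b_S(q)=1$. If $q=(0,W_0,V_0,0,t)\in S$, then $b_S(q)$ is the number $k(W_0,t)$ of distinct roots of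
$P_{W_0,t}$.
\end{lemma}

\begin{proof}
By (ii), $X_t\cap U_\varepsilon$ is a complex manifold of dimension $n-1$ at the points with $z\neq0$; this gives the first
claim. Let $q=(0,W_0,V_0,0,t)$, let $\sigma_1,\dots,\sigma_k$ be the distinct roots of $P_{W_0,t}$, and put
\[
B_\eta=\{(Y,W,V,z,t)\in X_t:\ |W-W_0|,|V-V_0|,|z|<\eta\},\qquad Z_\eta=B_\eta\cap\{z=0\}.
\]
For small $\eta$ these $B_\eta$ form a neighborhood basis of $q$ in $S$, by (i).

By (iii), as $\eta\to0$ the set $\{|\sigma|<\frac12,\ |\omega(\sigma,t)-W_0|<\eta\}$ shrinks to
$\{\sigma_1,\dots,\sigma_k\}$. Near $\sigma_i$ the nonconstant holomorphic function $\omega(\cdot,t)-W_0$ is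
the $e$-th power of a local coordinate, for some $e\ge1$. So for small $\eta$ the set is a
disjoint union of $k$ discs $\Delta_i^\eta\ni\sigma_i$, and $\Delta^{\eta'}_i\subset\Delta^\eta_i$ for
$\eta'<\eta$. The map $(\sigma,V,z)\mapsto((1+\sigma)z^2,\omega(\sigma,t),V,z,t)$, with inverse given by
$\sigma=Y/z^2-1$, is a homeomorphism
\[
\bigsqcup_{i=1}^k\Delta_i^\eta\times\{|V-V_0|<\eta\}\times\{0<|z|<\eta\}\ \cong\ B_\eta\setminus Z_\eta .
\]
Thus $B_\eta\setminus Z_\eta$ has $k$ components, each of them homeomorphic to a connected complex manifold of real dimension $m$,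
and $\dim H^m_c(B_\eta\setminus Z_\eta;\mathbb{C})=k$. For $\eta'<\eta$ the component of
$B_{\eta'}\setminus Z_{\eta'}$ with index $i$ lies in the component of $B_\eta\setminus Z_\eta$ with the same index, so extension by zero is an isomorphism on $H^m_c$. Finally, in the exact sequence
\[
H^{m-1}_c(Z_\eta)\to H^m_c(B_\eta\setminus Z_\eta)\to H^m_c(B_\eta)\to H^m_c(Z_\eta)
\]
the outer terms vanish, since $Z_\eta=\{(0,W,V,0,t):|W-W_0|,|V-V_0|<\eta\}$ is homeomorphic to
$\mathbb{R}^{m-2}$. The sequence is natural in $\eta$. So $H^m_c(B_\eta;\mathbb{C})$ has dimension $k$, with transition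
isomorphisms, and $b_S(q)=k$.
\end{proof}

\subsection*{Nontriviality}
Suppose that $U$, $D$, $h$ trivialize $\overline f$ near $p$; here $t_0=0$. On $U\cap X_0$ the map $h$ is of the form
$q\mapsto(\gamma(q),0)$ with a homeomorphism $\gamma$ of $U\cap X_0$ onto itself. Replacing $h$ by $(\gamma^{-1}\times\mathrm{id})\circ h$, we may assume that
$h(q)=(q,0)$ for $q\in U\cap X_0$. Since $h$ is a homeomorphism with $h(p)=(p,0)$, there are an open neighborhood $A$ of $p$ in $U\cap X_0$
and a disc $D'\subset D$ centered at $0$ such that
\[
U':=h^{-1}(A\times D')\subset U_\varepsilon\cap\operatorname{int}U .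
\]
Then $U'$ is an open neighborhood of $p$ in $X$, $A=U'\cap X_0$ is open in $X_0\cap U_\varepsilon$, and $h$ induces
homeomorphisms $U'\cap X_t\cong A$ for all $t\in D'$.

\emph{Values of $b_A$.} All roots of $P_{W,0}$ with $|W|<\varepsilon$ satisfy $|\sigma|<\frac12$. By \eqref{multiple} with $t=0$, such a root $\sigma_0$
can be multiple only if $\sigma_0=0$, and then $W=0$. Hence $k(W,0)=3$ for $0<|W|<\varepsilon$. Also $k(0,0)=1$, as
$P_{0,0}=\sigma^3$. By Lemma~\ref{count}, $b_A$ takes only the values $1$ and $3$.

\emph{A point with the value $2$.} For $\sigma_0\neq0$ let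
\[
t=-\sigma_0^2(3+2\sigma_0),\qquad q=(Y,W,V,z,t)=(0,\,-3\sigma_0^2,\,0,\,0,\,t)\in X_t .
\]
As $\sigma_0\to0$, $q$ tends to $p$; so $q\in U'$ and $t\in D'$ if $\sigma_0$ is small. With $W=-3\sigma_0^2$, the roots of $P_{W,t}$
are $\sigma_0$ (twice) and $-2\sigma_0\ne\sigma_0$. By Lemma~\ref{count}, applied to the open set
$U'\cap X_t$ of $X_t\cap U_\varepsilon$, the value of $b_{U'\cap X_t}$ at $q$ is $2$.

This contradicts $U'\cap X_t\cong A$ and completes the proof of Theorem~\ref{thmA}. \qed

\begin{remark}
The condition $n\ge3$ enters through the coordinate $W$ along the part at infinity: it provides the room in which the triple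
branch point splits. For $n=2$, the part of $X_t$ at infinity is finite, and branch
points that leave it change the Euler characteristic of the fiber. The next section makes this precise.
\end{remark}

\section{At most two variables}

We prove Theorem~\ref{thmB}. Affine points were treated after \eqref{affine}. For $n=1$ the leading form is a
nonzero multiple of $x^d$, and $X_\infty=\emptyset$. So let $n=2$ and $p\in X_\infty$, and assume that $\overline f$ has no
vanishing cycles near $p$.

The idea is to regard the curves $X_t$ near $p$ as branched coverings of a $z$-disc, where $z=0$ is the line at infinity. If no branch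
values with $z\ne0$ tend to $z=0$ as $t\to t_0$, these coverings form a trivial family (Case 1). If some do, they lower the Euler
characteristic of the nearby fiber, and there are vanishing cycles at $p$ (Case 2).

\subsection*{A covering of the $(z,t)$-plane}
After a linear change of coordinates $p=([1:0:0],t_0)$. In the chart $(y,z)$ around $[1:0:0]$, in which
$z=0$ is the line at infinity, $X$ is
\[
F(y,z,t)=g(y,z)-tz^d=0,\qquad g(y,z)=\tilde f(1,y,z).
\]
Here $g(0,0)=0$ since $p\in X$, and $g(y,0)=f_d(1,y)\not\equiv0$ since $f_d$ is a nonzero form. Let
$N\ge1$ be the order of $g(y,0)$ at $y=0$. Choose $\rho>0$ with $g(y,0)\ne0$ for $0<|y|\le\rho$, and then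
$\eta_0,\tau_0>0$ with $F\neq0$ for $|y|=\rho$, $|z|\le\eta_0$, $|t-t_0|\le\tau_0$. Write
$D_\eta=\{|z|<\eta\}$, $D_\tau=\{|t-t_0|<\tau\}$, and for $\eta\le\eta_0$, $\tau\le\tau_0$
\[
X(\eta,\tau)=\{(y,z,t)\in X:\ |y|<\rho,\ z\in D_\eta,\ t\in D_\tau\},\quad
\pi=(z,t)\colon X(\eta,\tau)\to D_\eta\times D_\tau .
\]
The map $\pi$ is proper, because $F\ne0$ on $|y|=\rho$. Its fibers have $N$ points counted with
multiplicity, and over $z=0$ there is only the point $y=0$. By compactness,
\begin{equation}\label{ytozero}
y\to0\ \text{ uniformly as } z\to0 \text{ on } X(\eta_0,\tau_0),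
\end{equation}
so the sets $X(\eta,\tau)$ form a neighborhood basis of $p$. We choose $\eta_0,\tau_0$ so small that $X(\eta_0,\tau_0)$ lies in a
neighborhood of $p$ without vanishing cycles. By \eqref{affine},
\begin{equation}\label{smooth}
df\ne0 \text{ at all points of } X(\eta_0,\tau_0) \text{ with } z\neq0;
\end{equation}
that is, $t$ is a submersion on the manifold $X(\eta_0,\tau_0)\cap\{z\ne0\}$.

The zeros of $F(\cdot,z,t)$ in $|y|<\rho$ are those of a Weierstrass polynomial of degree $N$ in $y$, with coefficients holomorphic
in $(z,t)$. Let $\delta(z,t)$ be its discriminant. Where $\delta\ne0$, the map $\pi$ is an $N$-sheeted covering and locally biholomorphic.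

\emph{We have $\delta(\cdot,t_0)\not\equiv0$.} Otherwise, near $(0,0)$, $F(\cdot,\cdot,t_0)=Q^2R$ with $Q$ a nonconstant monic
polynomial in $y$ over the convergent power series in $z$, whose roots tend to $0$ with $z$. At the zeros of $Q$ with $z\ne0$ both
$F(\cdot,\cdot,t_0)$ and its differential vanish. On $\{z\ne0\}$ the function $f$ is $g/z^d=t_0+F(\cdot,\cdot,t_0)/z^d$ in the coordinates
$(y,z)$, so $df=0$ at these points, contrary to \eqref{smooth}.

Write $\delta=z^a\delta'$ with $\delta'$ holomorphic and $\delta'(0,\cdot)\not\equiv0$; then also
$\delta'(\cdot,t_0)\not\equiv0$. The zeros of $\delta'$ are the branch values that are not forced to lie at infinity. The question is whether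
some of them tend to infinity as $t\to t_0$.

\subsection*{Case 1: $\delta'(0,t_0)\neq0$}
For small $\eta,\tau$ we have $\delta\neq0$ on $D_\eta^*\times D_\tau$, where $D_\eta^*=D_\eta\setminus\{0\}$, and
$\pi$ is an $N$-sheeted covering over this set. Since $D_\tau$ is contractible, the covering is isomorphic to the product of its restriction to
$t=t_0$ with $D_\tau$. With $U=X(\eta,\tau)$, this is a homeomorphism
\[
h\colon U\setminus\{z=0\}\to\big((U\cap X_{t_0})\setminus\{z=0\}\big)\times D_\tau
\]
preserving $z$ and $t$. Extend it by
$(0,0,t)\mapsto((0,0,t_0),t)$. Both $h$ and $h^{-1}$ preserve $z$ and $t$, so by \eqref{ytozero} the extensions of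
$h$ and $h^{-1}$ are continuous at the points with $z=0$. Thus $\overline f$ is topologically trivial near $p$.

\subsection*{Case 2: $\delta'(0,t_0)=0$}
We show that then $\Phi_{\overline f-t_0}(\mathbb{C}_X)_p\ne0$, so that this case does not occur. The plan is to identify the limit in
\eqref{stalk} with the cohomology of one nearby fiber (Steps 1 and 2) and to compute the Euler characteristic of that fiber (Step 3).

Shrink $\eta_0,\tau_0$ so that
$\delta'(z,t_0)\ne0$ for $0<|z|\le\eta_0$ and $\delta'(0,t)\ne0$ for $0<|t-t_0|<\tau_0$. By compactness, for each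
$\eta\in(0,\eta_0)$ every sufficiently small $\tau(\eta)\in(0,\tau_0)$ satisfies
\begin{equation}\label{annulus}
\delta'(z,t)\neq0\quad\text{for }\ \tfrac\eta2\le|z|\le\eta_0,\ |t-t_0|<\tau(\eta).
\end{equation}
Fix a strictly decreasing sequence of numbers $\eta\in(0,\eta_0)$ with limit $0$, and choose the numbers $\tau(\eta)$ along it so that
\eqref{annulus} holds and they decrease to $0$ as well; from now on $\eta,\eta'$ belong to this sequence.
The number of zeros of $\delta'(\cdot,t)$ in $|z|<\eta/2$, with multiplicity, does not depend on
$t\in D_{\tau(\eta)}$, by Rouch\'e's theorem. It is at least $1$, as $\delta'(0,t_0)=0$. So for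
$0<|t-t_0|<\tau(\eta)$ the function $\delta'(\cdot,t)$ has zeros in $D_{\eta/2}$, and none of them is $0$.

Let $O_\eta=X(\eta,\tau(\eta))$ and, for $0<|t-t_0|<\tau(\eta)$, let $\Sigma_t^\eta=O_\eta\cap X_t$.

\emph{Step 1: $\overline f\colon O_\eta\setminus X_{t_0}\to D_{\tau(\eta)}\setminus\{t_0\}$ is a locally trivial
fiber bundle.} Let $t_1\ne t_0$ be in $D_{\tau(\eta)}$. Choose a disc $D_1$ centered at $t_1$ with closure in
$D_{\tau(\eta)}\setminus\{t_0\}$ and $r\in(0,\eta/2)$ such that $\delta'\ne0$ for $|z|\le r$, $t\in D_1$. At the points of $O_\eta$ over $D_1$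
with $0<|z|\le r$ or $|z|\ge\eta/2$, the map $\pi$ is locally biholomorphic. By \eqref{smooth}
and a partition of unity there is a smooth vector field $\xi$ of type $(1,0)$ on $\{z\neq0\}\cap\overline f^{-1}(D_1)\cap O_\eta$ with
\[
dt(\xi)=1,\qquad dz(\xi)=0\ \text{ where } |z|\le r \text{ or } |z|\ge\tfrac\eta2 .
\]
(These conditions are convex. Near the points of the closed set $\{|z|\le r\}\cup\{|z|\ge\frac\eta2\}$ lift
$\partial_t$ by $\pi$; near the other points, in neighborhoods disjoint from this set, lift it arbitrarily, using that $t$ is a submersion.) For $t',t''\in D_1$ and $a_0\in\Sigma^\eta_{t'}$ with $z(a_0)\ne0$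
solve the differential equation
\[
a'(\kappa)=(t''-t')\,\xi(a(\kappa)),\qquad a(0)=a_0,\qquad 0\le\kappa\le1,
\]
where the complex multiple of $\xi$ is read as a real tangent vector. Along the solution, $t$ runs through the segment $[t',t'']$.

The solution exists up to $\kappa=1$. Indeed, where $0<|z|\le r$ or $|z|\ge\eta/2$, the field $\xi$ is the lift of $\partial_t$ by $\pi$. For each
such $z$, $\pi$ is a covering over $\{z\}\times D_1$, and the lifts of the path $\kappa\mapsto(z,t'+\kappa(t''-t'))$ are solutions. By uniqueness, a solution that
meets this region at one time is such a lift; so it exists for all $\kappa\in[0,1]$, and $z$ is constant along it. Every other solution stays in the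
preimage under the proper map $\pi$ of the compact set $\{r\le|z|\le\frac\eta2\}\times[t',t'']$, and so it also exists up to $\kappa=1$.

For $z=0$ let $(0,0,t')$ go to $(0,0,t'')$. The transport is continuous for $z\ne0$ by the theory of ordinary differential equations. Because $z$ is
preserved for $|z|\le r$, it is continuous also at $z=0$ by \eqref{ytozero}. Transport from $t_1$ to $t$ and
from $t$ to $t_1$ are inverse to each other, and they trivialize the family over $D_1$.

\emph{Step 2: the limit.} Let $\widetilde O_\eta$ be as in \eqref{tilde}, with $s=t_0$. By Step 1 it is a fiber bundle over the half-plane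
$\operatorname{Re}u<\log\tau(\eta)$, which is contractible; so the inclusion of the fiber
$\Sigma^\eta_t$, $t=t_0+e^u$, induces an isomorphism in cohomology.

Let $\eta'<\eta$ and $0<|t-t_0|<\tau(\eta')$. We claim that the inclusion
$\Sigma^{\eta'}_t\subset\Sigma^\eta_t$ is a homotopy equivalence. Consider the homotopy of $D_\eta$ that fixes the points with
$|z|\le\eta'/2$ and moves each other point radially inward with constant speed, so that $|z|$ becomes
\[
\tfrac{\eta'}2+\frac{\eta'}{2\eta-\eta'}\big(|z|-\tfrac{\eta'}2\big)
\]
at the end. It maps $D_{\eta'}$ into itself and $\{\eta'/2\le|z|<\eta\}$ into itself, and ends with a map of $D_\eta$ into $D_{\eta'}$.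
By \eqref{annulus} for $\eta'$, $\pi$ is a covering over $\eta'/2\le|z|<\eta$
in the fiber over $t$. So the homotopy lifts to $\Sigma^\eta_t$, with the part over $|z|\le\eta'/2$ fixed, and the end of the lifted homotopy is a
homotopy inverse of the inclusion.

Hence all restriction maps
$H^k(\widetilde O_\eta)\to H^k(\widetilde O_{\eta'})$ are isomorphisms, and
\[
\varinjlim_{O\ni p}H^k(\widetilde O)\cong H^k(\Sigma^\eta_t)\qquad\text{for any one of these }\eta\text{ and }0<|t-t_0|<\tau(\eta).
\]

\emph{Step 3: the Euler characteristic.} Let $\beta_1,\dots,\beta_b$, $b\ge1$, be the distinct zeros of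
$\delta'(\cdot,t)$ in $D_{\eta}$; they are nonzero, and by \eqref{annulus} they lie in $D_{\eta/2}$. By a radial homotopy as in Step 2, $\Sigma_t^\eta$ is homotopy equivalent to its part over the closed
disc $\overline D$ of radius $\frac34\eta$. Triangulate $\overline D$ so that the special points $0,\beta_1,\dots,\beta_b$ are vertices and each simplex has at most
one of them. Over each open simplex other than these vertices there lie $N$ copies of it. The closure of such a copy adds exactly one point over each special vertex of the simplex,
since $\pi$ is proper with finite fibers and a simplex with one vertex removed is connected near that vertex. So the preimage of $\overline D$ is a finite cell complex. Over $0$ there is one point,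
over $\beta_i$ there are fewer than $N$ points, and
\[
\chi(\Sigma^\eta_t)=N\chi(\overline D)-(N-1)-\sum_{i=1}^b\big(N-\#\pi^{-1}(\beta_i,t)\big)
=1-\sum_{i=1}^b\big(N-\#\pi^{-1}(\beta_i,t)\big)<1 .
\]

So the limit in \eqref{stalk} does not have the Euler characteristic of a point, and
$\Phi_{\overline f-t_0}(\mathbb{C}_X)_p\ne0$, contrary to the hypothesis. This finishes the proof of
Theorem~\ref{thmB}. \qed

\begin{remark}
The hypothesis was used at $p$ in the last line, and at the affine points near $p$ in \eqref{smooth}, which excludes
$\delta(\cdot,t_0)\equiv0$ and allows the lift of $\partial_t$ in Step 1.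
\end{remark}

\section{A growth condition that implies triviality}

We now prove Theorem~\ref{thmC}. Near $p$ we use coordinates $(y,z)$ in which $z=0$ is the hyperplane at infinity, and write $\theta(y,z)$ for
the function $f$ in these coordinates. Fibers can be transported along paths in the $t$-plane with $z$ fixed, by moving $y$ with
speed $1/|\partial_y\theta|$. If this speed tends to zero at infinity, points near infinity move little, and the transport extends continuously to
$X_\infty$. So we have to deduce from the growth condition that $|\partial_y\theta|\to\infty$.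

\subsection*{Coordinates}
We may take $\Omega$ open and, after a linear change of coordinates, $p=([1:0:\dots:0],t_0)$; this changes $|x|$ and
$|\nabla f|$ only by factors bounded above and below. Write $x'=(x_2,\dots,x_n)$, $y=x'/x_1$, $z=1/x_1$. In the chart
$(y,z)$, with $g(y,z)=\tilde f(1,y,z)$, the space $X$ is $g(y,z)=tz^d$. On $\{z\ne0\}$ it is the graph of
$\theta(y,z)=g(y,z)/z^d$, and $f(x)=\theta(x'/x_1,1/x_1)$. By the chain rule
\begin{equation}\label{chain}
x_1\partial_{x_j}f=\partial_{y_j}\theta\quad(j\ge2),\qquad
x_1\partial_{x_1}f=-\,y\cdot\partial_y\theta-z\,\partial_z\theta .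
\end{equation}
Here $\partial_y\theta=(\partial_{y_2}\theta,\dots,\partial_{y_n}\theta)$ and the dot is the bilinear product.

\subsection*{The $y$-gradient tends to infinity}
We claim that $|\partial_y\theta|\to\infty$ along every sequence of affine points that converges to a point
$p'\in\Omega\cap X_\infty$ of the chart. The hypothesis concerns the full gradient; the point is that the term
$z\,\partial_z\theta$ in \eqref{chain} cannot grow alone.

If the claim fails, then for some $C$ a point $p'\in\Omega\cap X_\infty$ of the chart is in the closure of the semialgebraic set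
$E=\{(y,z,t)\in X:z\ne0,\ |\partial_y\theta|\le C\}$. By the curve selection lemma there is a real analytic
curve $(y(s),z(s),t(s))$, $0\le s<s_0$, that starts at $p'$ and lies in $E$ for $s>0$. Differentiate
$\theta(y(s),z(s))=t(s)$ and multiply by $s$:
\[
\partial_z\theta\cdot s z'=s t'-\partial_y\theta\cdot s y'\to0\qquad(s\to0),
\]
since $|\partial_y\theta|\le C$. As $z(0)=0$ and $z\ne0$ for $s>0$, we have $z(s)=cs^k+\cdots$ with $c\ne0$ and $k\ge1$, and $sz'/z\to k$. Hence
$z\,\partial_z\theta\to0$. By \eqref{chain}, $|x_1|\,|\nabla f|$ is bounded along the curve, and so is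
$|x|/|x_1|=\sqrt{1+|y|^2}$. So $|x|\,|\nabla f|$ is bounded along a curve with $|x|\to\infty$ and
$(x,f(x))\to p'$, contrary to the hypothesis.

\subsection*{The transport}
Choose $r>0$ such that $K=\{(y,z,t)\in X:|y|\le3r,\ |z|\le r,\ |t-t_0|\le r\}\subset\Omega$; the set $K$ is compact.
Let
\[
e(\zeta)=\sup\{1/|\partial_y\theta|:\ (y,z,t)\in K,\ 0<|z|\le\zeta\}.
\]
Then $e(\zeta)\to0$ as $\zeta\to0$: otherwise there would be points of $K$ with $z\to0$, $z\neq0$, and $|\partial_y\theta|$ bounded,
and a subsequence would converge to a point of $\Omega\cap X_\infty$, against the claim. Fix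
$r'\in(0,r)$ with $e(r')\le1$. On $K\cap\{0<|z|<r'\}$ the field
\[
v=\overline{\partial_y\theta}\,/\,|\partial_y\theta|^2\in\mathbb{C}^{n-1}
\]
satisfies $\partial_y\theta\cdot v=1$ and $|v|\le e(|z|)\le1$, and it is smooth in $(y,z)$ on a neighborhood of this set. Let $D=\{|t-t_0|<r\}$.

Let $t_1,t_2\in D$ with $|t_2-t_1|<r$, and let $(y_0,z,t_1)\in X$ with $|y_0|<2r$ and $0<|z|<r'$. Solve with $z$ fixed
\[
\frac{dy}{d\kappa}=(t_2-t_1)\,v(y,z),\qquad y(0)=y_0,\qquad 0\le\kappa\le1 .
\]
Along the solution $\frac{d\theta}{d\kappa}=t_2-t_1$, so $\theta=t_1+\kappa(t_2-t_1)\in D$. While the solution stays in $K$, $y$ moves by at most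
$r\,e(|z|)\le r$, so $|y|<3r$. Hence the solution stays in $K$, exists for $\kappa\in[0,1]$, and ends at a point
of $X_{t_2}$. For $z=0$ we keep $y$ constant and replace $t_1$ by $t_2$; the result is in $X$, because for $z=0$ the equation of $X$ is $g(y,0)=0$, without
$t$. The transport so defined depends continuously on $(y_0,z,t_1,t_2)$: for $z\ne0$ by the theory of ordinary
differential equations, at $z=0$ because the displacement of $y$ is at most $r\,e(|z|)\to0$.

\subsection*{The trivialization}
Put
\[
A=\{(y,z,t_0)\in X:|y|<r,\ |z|<r'\},\qquad
G=\{(y,z,t)\in X:|y|<2r,\ |z|<r',\ t\in D\}.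
\]
Let $\varphi\colon A\times D\to X$ be the transport from $t_0$ to $t$, and $\beta\colon G\to X_{t_0}$ the transport from $t$ back to
$t_0$; both are continuous. Displacements are at most $r$, so $\varphi(A\times D)\subset G$. By uniqueness of
solutions, reversing a transport undoes it. Hence
\[
U:=\varphi(A\times D)=\{q\in G:\beta(q)\in A\},
\]
and $h=(\beta,\overline f)\colon U\to A\times D$ and $\varphi\colon A\times D\to U$ are inverse to each other. The
second description shows that $U$ is open in $X$ and that $U\cap X_{t_0}=A\ni p$. So $h$ is a homeomorphism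
$U\to(U\cap X_{t_0})\times D$ with $\mathrm{pr}_2\circ h=\overline f$. This proves the first part of Theorem~\ref{thmC}.

\subsection*{Sharpness}
Let $f=(xy-1)^3+yw$, and write $\mathbf x=(x,y,w,v)$. At the affine points of the set $U_\varepsilon$ of
Section~\ref{secA} we have $xy=1+\sigma$ with $|\sigma|<\frac12$, hence
\[
|\mathbf x|\,|\nabla f|\ge|x|\,|\partial_wf|=|xy|\ge\tfrac12 .
\]
So Malgrange's condition holds near $p$ with $\delta=\frac12$, although $\overline f$ is not topologically trivial near
$p$. For $\lambda\ne0$ the map $t\mapsto\lambda t$ identifies the families $\overline f$ and $\overline{\lambda f}$,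
while $|\mathbf x|\,|\nabla(\lambda f)|\ge\frac{|\lambda|}2$ near the point corresponding to $p$; so no finite constant $\delta$
suffices. Of course $|\mathbf x|\,|\nabla f|$ does not tend to infinity at $p$: along the curve $y=1/x$, $w=0$,
$v=0$, which tends to $p$ as $x\to\infty$, the only nonzero partial derivative is $\partial_wf=1/x$, and
$|\mathbf x|\,|\nabla f|\to1$. This completes the proof of Theorem~\ref{thmC}. \qed

\begin{thebibliography}{9}
\bibitem{acampo} A'Campo, 1973.
\bibitem{note} \emph{A Note On Singularities At Infinity Of Complex Polynomials},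
\texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp39/bcp39112.pdf}.
\end{thebibliography}

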